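\title{Free multiplicities on restrictions of reflection arrangements}

\begin{abstract}
Let $W$ be a finite irreducible real reflection group with Coxeter number $h$ and reflection arrangement $\mathcal A$, and let $X\neq\{0\}$ be a flat of $\mathcal A$. Each hyperplane $Z$ of the restricted arrangement $\mathcal A^X$ carries a number $h(X,Z)$, the Coxeter number of the one irreducible component of the parabolic subgroup $W_Z$ that is not a component of $W_X$. We prove the conjecture that, for every $m\ge 0$, the multiplicities $m\,h(X,Z)$ and $m\,h(X,Z)+1$ on $\mathcal A^X$ are free, with exponents $mh,\dots,mh$ and $mh+b_i^X$, where the $b_i^X$ are the Orlik--Solomon exponents of $X$. Bases are obtained by differentiating the restriction to $X$ of one $W$-invariant vector field of degree $mh+1$. The same construction shows that raising $m\,h(X,Z)$ by one on a subarrangement $\mathcal B\subseteq\mathcal A^X$, or lowering it by one when $m\ge1$, gives a free multiplicity if and only if $\mathcal B$ is free.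
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Multi-arrangements}
Let $U$ be a real vector space of finite dimension, $S_U=\mathbb R[U]$ its ring of polynomial functions, and $\mathcal B$ an \emph{arrangement} in $U$, that is, a finite set of linear hyperplanes. For each $H\in\mathcal B$ fix a linear form $\alpha_H\in U^*$ with kernel $H$. A \emph{multiplicity} is a function $\mathbf m:\mathcal B\to\mathbb Z_{\ge0}$, and the module of derivations of the \emph{multi-arrangement} $(\mathcal B,\mathbf m)$ is
\[
D(\mathcal B,\mathbf m)=\{\eta\in\mathrm{Der}(S_U):\ \eta(\alpha_H)\in\alpha_H^{\mathbf m(H)}S_U\ \text{ for all }H\in\mathcal B\}.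
\]
We identify a derivation $\eta$ of $S_U$ with a polynomial vector field, that is, a polynomial map $\eta:U\to U$, by the rule $\eta(\alpha)=\alpha\circ\eta$ for $\alpha\in U^*$. The degree of a homogeneous derivation is the degree of this map, so the directional derivative $\partial_u$, which is the constant field $u\in U$, has degree $0$. In this language $\eta(\alpha_H)$ is the component of $\eta$ transverse to $H$, and the definition asks that it vanish to order $\mathbf m(H)$ along $H$. Order $1$ is tangency to $H$. We write $D(\mathcal B,k)$ for a constant multiplicity $k$, and $D(\mathcal B)=D(\mathcal B,1)$.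

The graded $S_U$-module $D(\mathcal B,\mathbf m)$ lies between $\prod_H\alpha_H^{\mathbf m(H)}\cdot\mathrm{Der}(S_U)$ and $\mathrm{Der}(S_U)$, so it has rank $\dim U$. The multi-arrangement is \emph{free} if this module is free, and the degrees of a homogeneous basis are then its \emph{exponents}; the arrangement $\mathcal B$ is free if $(\mathcal B,1)$ is. On a line with coordinate $t$, the origin with multiplicity $k$ has $D=S_U\,t^k\partial_t$ and the single exponent $k$. In general the exponents of a free multi-arrangement add up to $\sum_H\mathbf m(H)$ (Lemma~\ref{lem:saito}).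

\subsection{Reflection arrangements and their restrictions}
Let $W$ be a finite group generated by reflections of $V=\mathbb R^n$, acting irreducibly and essentially (no nonzero vector is fixed by $W$), and let $\mathcal A=\mathcal A_W$ be the set of its reflecting hyperplanes. The invariant ring of $W$ in $S=S_V$ is generated by $n$ algebraically independent homogeneous polynomials, of degrees $d_1\le\dots\le d_n$; put $e_i=d_i-1$. The Coxeter number $h$ of $W$ is the order of the product of the simple reflections, and $h=d_n$. Constant multiplicities on $\mathcal A$ are described by the following theorem, which combines works of Solomon, Terao and Yoshinaga.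

\begin{theorem}[Solomon, Terao, Yoshinaga]\label{thm:const}
For $m\ge0$ the multi-arrangements $(\mathcal A,2m)$ and $(\mathcal A,2m+1)$ are free, with exponents $\{mh,\dots,mh\}$ and $\{mh+e_1,\dots,mh+e_n\}$ respectively.
\end{theorem}

A \emph{flat} of $\mathcal A$ is an intersection of hyperplanes of $\mathcal A$; the space $V$ counts as a flat. The \emph{restriction} of $\mathcal A$ to a flat $X$ is the arrangement
$\mathcal A^X=\{H\cap X: H\in\mathcal A,\ X\not\subseteq H\}$ in the vector space $X$; all its modules of derivations are taken over $S_X=\mathbb R[X]$. The arrangement $\mathcal A^X$ is free, a fact that we take as known. Recall that the characteristic polynomial of an arrangement $\mathcal B$ in $U$ is $\chi(\mathcal B,t)=\sum_Y\mu(Y)t^{\dim Y}$, the sum over the flats of $\mathcal B$, where $\mu(U)=1$ and $\sum_{Y'\supseteq Y}\mu(Y')=0$ for $Y\ne U$. By Terao's factorization theorem, the exponents of a free arrangement are the roots of its characteristic polynomial. Thus $\chi(\mathcal A^X,t)=\prod_{i=1}^{\dim X}(t-b_i^X)$, and the \emph{Orlik--Solomon exponents} $b_i^X$ of $X$ are the exponents of $\mathcal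 A^X$. For $X=V$ they are the $e_i$, by Theorem~\ref{thm:const} with $m=0$.

Which multiplicities on $\mathcal A^X$ should replace $2m$ and $2m+1$, if the exponents are to be $mh$ and $mh+b_i^X$? The constants $2m$ and $2m+1$ cannot serve. If $X$ is a line, then $\mathcal A^X$ consists of the origin, the exponent equals the multiplicity, and the multiplicities must be $mh$ and $mh+1$. This case suggests a guess for every $X$. For a flat $Y$ let $W_Y$ be the parabolic subgroup of elements of $W$ that fix $Y$ pointwise. Near a general point of a hyperplane $Z\in\mathcal A^X$ one sees only the hyperplanes of $\mathcal A$ that contain $Z$, and they form the reflection arrangement of $W_Z$. Transversally to $Z$ the flat $X$ is a line, and this line lies in the space of a single irreducible component $W'$ of $W_Z$. The case of a line, applied to $W'$, proposes the multiplicity $m$ times the Coxeter number of $W'$.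

Precisely, for $Z\in\mathcal A^X$ we have $W_X\subseteq W_Z$ and $\operatorname{rank}W_Z=\operatorname{rank}W_X+1$, and exactly one irreducible component $W'$ of $W_Z$ is not an irreducible component of $W_X$ (Lemma~\ref{lem:local}). Let $h(X,Z)$ be the Coxeter number of $W'$, and for $m\ge0$ set
\[
\mathbf m^*(Z)=m\,h(X,Z),\qquad \mathbf m^{**}(Z)=m\,h(X,Z)+1\qquad(Z\in\mathcal A^X).
\]
For a line $X$ we get $h(X,\{0\})=h$. For $X=V$ and $H\in\mathcal A$ the group $W_H$ has order two and $h(V,H)=2$, so that $\mathbf m^*=2m$ and $\mathbf m^{**}=2m+1$.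

\begin{example}\label{ex:sym}
Let $W=\mathfrak S_N$, $N\ge2$, permute the coordinates of $V=\{x\in\mathbb R^N:\sum_i x_i=0\}$. The hyperplanes are $x_i=x_j$, the degrees are $2,\dots,N$, and $h=N$. A flat $X$ is given by a partition of $\{1,\dots,N\}$ into blocks, of sizes $\lambda_1,\dots,\lambda_k$ say: on $X$ the coordinates in the $a$-th block take a common value $y_a$. Then $\dim X=k-1$ and $W_X=\prod_a\mathfrak S_{\lambda_a}$. The hyperplanes of $\mathcal A^X$ are $Z_{ab}=\{y_a=y_b\}$. Passing from $X$ to $Z_{ab}$ merges two blocks, so $W'=\mathfrak S_{\lambda_a+\lambda_b}$ and $h(X,Z_{ab})=\lambda_a+\lambda_b$. The arrangement $\mathcal A^X$ is linearly isomorphic to that of $\mathfrak S_k$, so the $b_i^X$ are $1,\dots,k-1$. Finally $\sum_{a<b}(\lambda_a+\lambda_b)=(k-1)N=h\dim X$, as must hold if $\mathbf m^*$ is free with all exponents equal to $mh$.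
\end{example}

\subsection{Results}
Conjecture~13 of \cite{RS} states that for every flat $X\ne\{0\}$ and every $m\ge0$ the multi-arrangements $(\mathcal A^X,\mathbf m^*)$ and $(\mathcal A^X,\mathbf m^{**})$ are free, with exponents $\{mh,\dots,mh\}$ and $\{mh+b_i^X: i=1,\dots,\dim X\}$. We prove it by writing down bases. For vector fields $\delta,\eta$ on $U$ let $\nabla_\delta\eta$ be the derivative of $\eta$ along $\delta$,
\[
(\nabla_\delta\eta)(x)=d\eta_x(\delta(x)),\qquad\text{equivalently}\qquad(\nabla_\delta\eta)(\alpha)=\delta(\eta(\alpha))\ \text{ for }\alpha\in U^*,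
\]
and write $\nabla_u=\nabla_{\partial_u}$ for $u\in U$.

\begin{theorem}\label{thm:A}
Let $X\ne\{0\}$ be a flat of $\mathcal A$, $r=\dim X$ and $m\ge0$. Up to a scalar, $D(\mathcal A,2m+1)$ contains a unique homogeneous derivation $\theta\neq0$ of degree $mh+1$. It restricts to a derivation $\theta_X$ of $S_X$, and the following hold.
\begin{enumerate}
\item[(1)] If $u_1,\dots,u_r$ is a basis of $X$, then $\nabla_{u_1}\theta_X,\dots,\nabla_{u_r}\theta_X$ is a basis of $D(\mathcal A^X,\mathbf m^*)$. So $(\mathcal A^X,\mathbf m^*)$ is free with exponents $\{mh,\dots,mh\}$.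
\item[(2)] If $\delta_1,\dots,\delta_r$ is a homogeneous basis of $D(\mathcal A^X)$ with $\deg\delta_i=b_i^X$, then $\nabla_{\delta_1}\theta_X,\dots,\nabla_{\delta_r}\theta_X$ is a basis of $D(\mathcal A^X,\mathbf m^{**})$. So $(\mathcal A^X,\mathbf m^{**})$ is free with exponents $\{mh+b_1^X,\dots,mh+b_r^X\}$.
\item[(3)] $\sum_{Z\in\mathcal A^X}h(X,Z)=h\cdot\dim X$.
\end{enumerate}
\end{theorem}

Part (2) is a case of a sharper statement, which has a converse. Fix a $W$-invariant inner product $\langle\ ,\ \rangle$ on $V$. For a subarrangement $\mathcal B\subseteq\mathcal A^X$, regarded as an arrangement in $X$, let $\mathbf 1_{\mathcal B}$ be its indicator function on $\mathcal A^X$, let $Q_{\mathcal B}=\prod_{Z\in\mathcal B}\alpha_Z$, and let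
\[
\Omega^1(\mathcal B)=\{\omega\in Q_{\mathcal B}^{-1}\Omega^1_{S_X}:\ d\alpha_Z\wedge Q_{\mathcal B}\,\omega\in\alpha_Z\Omega^2_{S_X}\ \text{ for all }Z\in\mathcal B\}
\]
be its module of logarithmic $1$-forms, where $\Omega^p_{S_X}$ denotes the polynomial $p$-forms on $X$. A form is graded by its coefficients: $f\,d\alpha$ has degree $\deg f$ for $f$ a homogeneous rational function and $\alpha\in X^*$. Let $\sharp:X^*\to X$ be the isomorphism with $\langle\alpha^\sharp,v\rangle=\alpha(v)$; extended linearly over rational functions, it turns $1$-forms into vector fields. The operation $\delta\mapsto\nabla_\delta\theta_X$ extends to rational vector fields in the same way.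

\begin{theorem}\label{thm:B}
Let $X$, $m$, $\theta_X$ be as in Theorem~\ref{thm:A} and let $\mathcal B\subseteq\mathcal A^X$.
\begin{enumerate}
\item[(i)] For all $m\ge0$, the map $\delta\mapsto\nabla_\delta\theta_X$ is an isomorphism of $S_X$-modules $D(\mathcal B)\to D(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})$ that raises degrees by $mh$.
\item[(ii)] For all $m\ge1$, the map $\omega\mapsto\nabla_{\omega^\sharp}\theta_X$ is an isomorphism of $S_X$-modules $\Omega^1(\mathcal B)\to D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$ that raises degrees by $mh$.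
\end{enumerate}
Consequently $(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})$ is free if and only if $\mathcal B$ is free, and for $m\ge1$, $(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$ is free if and only if $\mathcal B$ is free. If $\mathcal B$ is free with exponents $\{b_i\}$, the exponents are $\{mh+b_i\}$ and $\{mh-b_i\}$ respectively. In particular, for $m\ge1$ the multiplicity $Z\mapsto m\,h(X,Z)-1$ on $\mathcal A^X$ is free with exponents $\{mh-b_i^X\}$.
\end{theorem}

For $m=0$ the field $\theta$ is a multiple of the Euler field $E(x)=x$, and $\nabla_\delta E=\delta$, so parts (1), (2) and (i) are tautologies. In general everything depends on the Jacobian matrix $J_X$ of the map $\theta_X:X\to X$, because $\nabla_\delta\theta_X=J_X\delta$. The heart of the proof is the formula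
\[
\det J_X=c\prod_{Z\in\mathcal A^X}\alpha_Z^{\,m\,h(X,Z)},\qquad c\in\mathbb R^\times
\]
(Proposition~\ref{prop:det}). Section~\ref{sec:prelim} collects the tools and Section~\ref{sec:sym} works out the symmetric group, where $\theta$ is an explicit integral. Section~\ref{sec:theta} shows that $\theta$ is $W$-invariant and that $\det J_X$ is a product of the forms $\alpha_Z$. Section~\ref{sec:order} finds the exponent of each $\alpha_Z$ by comparing $\theta$ with the corresponding field of $W'$. The theorems follow in Section~\ref{sec:proofs}, and Section~\ref{sec:red} treats reducible groups.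

\section{Determinants and parabolic subgroups}\label{sec:prelim}

We write $f\doteq g$ if two polynomials differ by a nonzero real factor. Three elementary facts are used throughout. A polynomial that vanishes on a hyperplane $H\subseteq U$ is divisible by $\alpha_H$. Forms with different kernels are non-associate primes of the factorial ring $S_U$. And $\partial_u$ maps $\alpha^{k+1}S_U$ into $\alpha^kS_U$ for $\alpha\in U^*$.

For vector fields $\eta_1,\dots,\eta_r$ on $U$, $r=\dim U$, let $\det(\eta_1,\dots,\eta_r)$ be the determinant of the matrix $(\eta_j(x_i))$, where $x_1,\dots,x_r$ is a basis of $U^*$; another basis changes it by a nonzero constant.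

\begin{lemma}[Saito--Ziegler criterion]\label{lem:saito}
Let $\eta_1,\dots,\eta_r\in D(\mathcal B,\mathbf m)$, $r=\dim U$, and $Q=\prod_{H}\alpha_H^{\mathbf m(H)}$. Then $Q$ divides $\det(\eta_1,\dots,\eta_r)$, and the $\eta_i$ form a basis of $D(\mathcal B,\mathbf m)$ if and only if $\det(\eta_1,\dots,\eta_r)\doteq Q$. In particular the exponents of a free multi-arrangement add up to $\sum_H\mathbf m(H)$.
\end{lemma}

\begin{proof}
With $\alpha_H$ as first coordinate, the first row of the matrix is divisible by $\alpha_H^{\mathbf m(H)}$. These powers are pairwise coprime, so $Q$ divides the determinant $\Delta=\det(\eta_1,\dots,\eta_r)$.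

Suppose $\Delta\doteq Q$. The $\eta_i$ are independent since $\Delta\neq0$. For $\eta\in D(\mathcal B,\mathbf m)$, Cramer's rule gives $\Delta\,\eta=\sum_i\Delta_i\eta_i$, where $\Delta_i$ is the determinant with $\eta_i$ replaced by $\eta$. Each $\Delta_i$ is divisible by $Q$, so $\eta\in\sum_iS_U\eta_i$.

Suppose the $\eta_i$ form a basis. Then $\Delta$ divides the determinant of any $r$ elements of $D(\mathcal B,\mathbf m)$. The elements $Q\partial_{u_1},\dots,Q\partial_{u_r}$, for a basis $u_i$ of $U$, show that $\Delta$ divides $Q^r$, so $\Delta\doteq\prod_H\alpha_H^{a_H}$ with $a_H\ge\mathbf m(H)$. Fix $H$, choose the basis with $u_1,\dots,u_{r-1}\in H$, and put $Q_H=Q/\alpha_H^{\mathbf m(H)}$. The fields $Q_H\partial_{u_1},\dots,Q_H\partial_{u_{r-1}},Q\partial_{u_r}$ lie in $D(\mathcal B,\mathbf m)$, because $\partial_{u_i}\alpha_H=0$ for $i<r$. Their determinant is $\doteq Q_H^r\alpha_H^{\mathbf m(H)}$, so $a_H\le\mathbf m(H)$.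
\end{proof}

The last paragraph of this proof bounds a determinant from above by exhibiting test fields whose determinant it divides. The same device will compute $\det J_X$.

The group $W$ acts on vector fields on $V$ by $(w\eta)(x)=w\,\eta(w^{-1}x)$. This action preserves degrees, and it preserves $D(\mathcal A,k)$ for constant $k$: the form $\alpha_H\circ w$ has kernel $w^{-1}H\in\mathcal A$, so $(\alpha_H\circ w)\circ\eta$ is divisible by $(\alpha_H\circ w)^k$, and substituting $w^{-1}x$ for $x$ gives $(w\eta)(\alpha_H)\in\alpha_H^kS$. For a flat $Y$ put $\mathcal A_Y=\{H\in\mathcal A:H\supseteq Y\}$. We use three standard facts.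
\begin{enumerate}
\item[(R1)] $W_Y$ is generated by the reflections in the hyperplanes of $\mathcal A_Y$, and its space of fixed vectors $V^{W_Y}$ is $Y$.
\item[(R2)] A finite reflection group $G$ on $V$ is the product $G_1\times\dots\times G_s$ of its irreducible components. There is an orthogonal decomposition $V=V^G\oplus V_1\oplus\dots\oplus V_s$ such that $G_i$ acts on $V_i$ as an irreducible essential reflection group and fixes the other summands pointwise. Every reflection of $G$ lies in exactly one $G_i$.
\item[(R3)] For irreducible $W$ one has $e_1=1$ and $e_i\ge2$ for $i\ge2$ \cite[V, \S6]{Bou}, \cite[Ch.~3]{Hum}. In other words, $W$ has no linear invariant and, up to a scalar, only one quadratic invariant.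
\end{enumerate}

\section{The symmetric group}\label{sec:sym}

Keep the notation of Example~\ref{ex:sym}. For $x\in V$ put
\[
F_x(t)=\int_0^t\prod_{l=1}^N(s-x_l)^m\,ds,\qquad \theta(x)_i=F_x(x_i)-\frac1N\sum_{j=1}^NF_x(x_j).
\]
This is a homogeneous polynomial map $\theta:V\to V$ of degree $mN+1$. For $x\in X$ the coordinate $\theta(x)_i$ depends only on the block of $i$, so $\theta(X)\subseteq X$, and the substitution $s=y_b+u(y_a-y_b)$ gives
\begin{equation}\label{eq:symm}
\theta_X(y_a-y_b)=\int_{y_b}^{y_a}\prod_{c=1}^k(s-y_c)^{m\lambda_c}\,ds=(y_a-y_b)^{m(\lambda_a+\lambda_b)+1}\,g_{ab},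
\end{equation}
where
\[
g_{ab}=\int_0^1u^{m\lambda_b}(u-1)^{m\lambda_a}\prod_{c\ne a,b}\bigl(y_b-y_c+u(y_a-y_b)\bigr)^{m\lambda_c}\,du .
\]
On $Z_{ab}$ the polynomial $g_{ab}$ equals $\pm\int_0^1u^{m\lambda_b}(1-u)^{m\lambda_a}du\cdot\prod_{c\neq a,b}(y_b-y_c)^{m\lambda_c}$, which is not zero. For $X=V$ all $\lambda_a$ are $1$, and \eqref{eq:symm} shows that $0\neq\theta\in D(\mathcal A,2m+1)$; so $\theta$ is the field of Theorem~\ref{thm:A}. For general $X$, it shows that $\theta_X(\alpha_Z)$ vanishes along $Z$ to order exactly $m\,h(X,Z)+1$. Restricting the condition $\theta(x_i-x_j)\in(x_i-x_j)^{2m+1}S$ to $X$ would give only the order $2m+1$. The extra vanishing appears because $\lambda_a+\lambda_b$ roots of the integrand come together along $Z_{ab}$, not just two.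

The smallest case in which $\mathbf m^*$ is not constant is $N=4$, $m=1$, $X=\{x_1=x_2\}$, with blocks $\{1,2\},\{3\},\{4\}$. The forms $p=y_2-y_1$ and $q=y_3-y_1$ are coordinates on the plane $X$. The arrangement $\mathcal A^X$ consists of the lines $p=0$, $q=0$, $p=q$, on which $h(X,Z)=3,3,2$, while $h=4$. After the shift $s\mapsto s+y_1$ the integrand is $s^2(s-p)(s-q)=s^4-(p+q)s^3+pq\,s^2$. Integrating from $0$ to $p$ gives $\frac15p^5-\frac14(p+q)p^4+\frac13p^4q$, and exchanging $p$ and $q$ gives the integral from $0$ to $q$. Hence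
\[
60\,\theta_X(p)=p^4(5q-3p),\qquad 60\,\theta_X(q)=q^4(5p-3q),
\]
\[
60\,\theta_X(p-q)=-(p-q)^3(3p^2+4pq+3q^2).
\]
The orders of vanishing are $4,4,3$. One derivative lowers each by at most one, so $\nabla_{\partial_p}\theta_X$ and $\nabla_{\partial_q}\theta_X$ lie in $D(\mathcal A^X,\mathbf m^*)$ with $\mathbf m^*=(3,3,2)$. They are the columns of the Jacobian matrix $J_X$, and
\begin{equation}\label{eq:JA3}
12\,J_X=\begin{pmatrix}p^3(4q-3p)&p^4\\ q^4&q^3(4p-3q)\end{pmatrix},
\end{equation}
\[
\det(12\,J_X)=p^3q^3\bigl((4q-3p)(4p-3q)-pq\bigr)=-12\,p^3q^3(p-q)^2 .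
\]
By Lemma~\ref{lem:saito} the two columns are a basis, of degrees $4,4$.

For $\mathbf m^{**}=(4,4,3)$ take $\delta_1=p\partial_p+q\partial_q$ and $\delta_2=p^2\partial_p+q^2\partial_q$. They are tangent to the three lines and have determinant $pq(q-p)$, so they form a basis of $D(\mathcal A^X)$. A field tangent to $Z$ preserves the ideal $\alpha_Z^kS_X$, so $(\nabla_{\delta_i}\theta_X)(\alpha_Z)=\delta_i(\theta_X(\alpha_Z))$ keeps the orders $4,4,3$. The determinant of $J_X\delta_1,J_X\delta_2$ is $\det J_X\cdot pq(q-p)\doteq p^4q^4(p-q)^3$. These fields are a basis, of degrees $5=4+1$ and $6=4+2$.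

For a general group two things are missing. There is no formula for $\theta$, so the order of vanishing of $\theta_X(\alpha_Z)$ has to come from the structure of $W_Z$. And the determinant cannot be found by counting degrees. In the example, $\det J_X$ has degree $8$ and is divisible by $p^3q^3(p-q)^2$, so it would be enough to know that it is nonzero; in general this count is the identity of Theorem~\ref{thm:A}(3), which is not available in advance. We determine the exponent of each $\alpha_Z$ in $\det J_X$ separately and obtain the identity as a consequence.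

\section{The field $\theta$ and its Jacobian}\label{sec:theta}

Fix $m\ge0$. A subscript on a graded module denotes the homogeneous part of that degree. The first lemma encodes the whole module $D(\mathcal A,2m)$ in one equivariant map. It is the only place where the irreducibility of $W$ is used.

\begin{lemma}\label{lem:theta}
The space $D(\mathcal A,2m+1)_{mh+1}$ is one-dimensional, spanned by a $W$-invariant field $\theta$. For a basis $v_1,\dots,v_n$ of $V$, the fields $\nabla_{v_1}\theta,\dots,\nabla_{v_n}\theta$ form a basis of the $S$-module $D(\mathcal A,2m)$.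
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:const} and (R3), $D(\mathcal A,2m+1)$ has a homogeneous basis with one element $\theta$ of degree $mh+1$ and all others of degree at least $mh+2$. So $D(\mathcal A,2m+1)_{mh+1}=\mathbb R\theta$, and $D(\mathcal A,2m+1)$ has no nonzero element of degree $mh$.

\emph{Invariance.} The group $W$ preserves the line $\mathbb R\theta$, so a reflection $s$, in $H\in\mathcal A$ say, satisfies $s\theta=\pm\theta$. Suppose $s\theta=-\theta$, that is, $\theta(sx)=-s\,\theta(x)$ for all $x$. We show that $\theta$ can be divided by $\alpha_H$ inside $D(\mathcal A,2m+1)$. For $x\in H$ we get $s\,\theta(x)=-\theta(x)$, so $\theta(x)\perp H$; and $\theta(\alpha_H)\in\alpha_HS$ gives $\theta(x)\in H$. Hence $\theta$ vanishes on $H$, and $\theta=\alpha_H\psi$ with $\psi$ a polynomial field of degree $mh$. For $K\in\mathcal A$, $K\ne H$, the relation $\alpha_H\psi(\alpha_K)\in\alpha_K^{2m+1}S$ implies $\psi(\alpha_K)\in\alpha_K^{2m+1}S$. For $H$ itself, $\alpha_H\circ s=-\alpha_H$ gives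
\[
\theta(\alpha_H)(sx)=\alpha_H(\theta(sx))=-\alpha_H(s\,\theta(x))=\theta(\alpha_H)(x).
\]
In coordinates consisting of $\alpha_H$ and forms that vanish on $H^\perp$, the reflection $s$ changes only the sign of $\alpha_H$, so $\theta(\alpha_H)$ contains only even powers of $\alpha_H$. Being divisible by $\alpha_H^{2m+1}$, it is divisible by $\alpha_H^{2m+2}$, and $\psi(\alpha_H)\in\alpha_H^{2m+1}S$. Thus $0\ne\psi\in D(\mathcal A,2m+1)_{mh}$, a contradiction. Every reflection fixes $\theta$, and therefore $W$ does.

\emph{Basis.} For $v\in V$ we have $(\nabla_v\theta)(\alpha_H)=\partial_v(\theta(\alpha_H))\in\alpha_H^{2m}S$, so $v\mapsto\nabla_v\theta$ is a linear map $V\to D(\mathcal A,2m)_{mh}$. Differentiating $\theta(wx)=w\,\theta(x)$ gives $d\theta_{wx}(wv)=w\,d\theta_x(v)$, so the kernel of this map is $W$-stable. The kernel is not $V$, since $\theta\neq0$ has positive degree and so is not constant. By irreducibility the kernel is $0$. By Theorem~\ref{thm:const}, $D(\mathcal A,2m)$ has an $S$-basis of $n$ elements of degree $mh$. So $D(\mathcal A,2m)_{mh}$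 has dimension $n$, and each of its $\mathbb R$-bases is an $S$-basis of $D(\mathcal A,2m)$.
\end{proof}

Put $J(x)=d\theta_x\in\operatorname{End}(V)$, so that $(\nabla_\delta\theta)(x)=J(x)\delta(x)$. The lemma and its proof give
\begin{equation}\label{eq:J}
J(wx)=wJ(x)w^{-1},\qquad D(\mathcal A,2m)=\{J\delta:\ \delta\in\mathrm{Der}(S)\}.
\end{equation}
Equivariance is what makes $J$ compatible with flats.

\begin{lemma}\label{lem:blocks}
Let $Y$ be a flat and $x\in Y$. Then $\theta(x)\in Y$, and $J(x)$ maps $Y$ into $Y$ and $Y^\perp$ into $Y^\perp$.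
\end{lemma}

\begin{proof}
For $w\in W_Y$ we have $w\,\theta(x)=\theta(wx)=\theta(x)$, so $\theta(x)\in V^{W_Y}=Y$ by (R1). By \eqref{eq:J}, $J(x)$ commutes with $W_Y$, hence with $P=|W_Y|^{-1}\sum_{w\in W_Y}w$. This $P$ is the orthogonal projection onto $V^{W_Y}=Y$, with image $Y$ and kernel $Y^\perp$.
\end{proof}

Let $X\neq\{0\}$ be a flat, $r=\dim X$. By Lemma~\ref{lem:blocks}, $\theta_X=\theta|_X$ is a polynomial vector field on $X$, homogeneous of degree $mh+1$. Its Jacobian is $J_X(x)=J(x)|_X\in\operatorname{End}(X)$ for $x\in X$, with entries homogeneous of degree $mh$, and $\nabla_\delta\theta_X=J_X\delta$. Put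
\[
\Delta_X=\det J_X\doteq\det(\nabla_{u_1}\theta_X,\dots,\nabla_{u_r}\theta_X)\in S_X
\]
for a basis $u_1,\dots,u_r$ of $X$. At this point $\Delta_X$ could be zero. The next lemma carries the second half of \eqref{eq:J} over to $X$ and thereby supplies multiples of $\Delta_X$.

\begin{lemma}\label{lem:divide}
If $\eta\in D(\mathcal A,2m)$ satisfies $\eta(X)\subseteq X$, then $\eta|_X=J_Xf$ for some $f\in\mathrm{Der}(S_X)$. If $\eta_1,\dots,\eta_r$ are such fields, then $\Delta_X$ divides $\det(\eta_1|_X,\dots,\eta_r|_X)$.
\end{lemma}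

\begin{proof}
By \eqref{eq:J}, $\eta=J\delta$ with $\delta$ polynomial. For $x\in X$ write $\delta(x)=f(x)+f^\perp(x)$ with $f(x)\in X$ and $f^\perp(x)\in X^\perp$; then $f:X\to X$ is polynomial. By Lemma~\ref{lem:blocks}, $J(x)f(x)\in X$ and $J(x)f^\perp(x)\in X^\perp$. Since the sum $\eta(x)$ lies in $X$, it equals $J_X(x)f(x)$. If $\eta_i|_X=J_Xf_i$, then $\det(\eta_1|_X,\dots,\eta_r|_X)=\Delta_X\det(f_1,\dots,f_r)$.
\end{proof}

\begin{lemma}\label{lem:product}
For every flat $X\ne\{0\}$ there are integers $a_Z\ge0$ with $\Delta_X\doteq\prod_{Z\in\mathcal A^X}\alpha_Z^{a_Z}$. In particular $J_X(x)$ is invertible for $x\in X\setminus\bigcup_{Z\in\mathcal A^X}Z$.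
\end{lemma}

\begin{proof}
Let $\pi=\prod_{H\notin\mathcal A_X}\alpha_H^{2m}$ and $u\in X$. Then $\pi\partial_u\in D(\mathcal A,2m)$: for $H\in\mathcal A_X$ we have $\partial_u\alpha_H=0$, and for $H\notin\mathcal A_X$ the factor $\pi$ is divisible by $\alpha_H^{2m}$. The field $\pi\partial_u$ takes values in $X$. Lemma~\ref{lem:divide}, applied to $\pi\partial_{u_1},\dots,\pi\partial_{u_r}$, shows that $\Delta_X$ divides $(\pi|_X)^r$. For $H\notin\mathcal A_X$ the form $\alpha_H|_X$ is nonzero with kernel $H\cap X\in\mathcal A^X$. So $(\pi|_X)^r$ is a nonzero constant times a product of forms $\alpha_Z$, and so is each of its divisors.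
\end{proof}

\section{The order of vanishing along a hyperplane}\label{sec:order}

Fix $Z\in\mathcal A^X$; it is a flat of $\mathcal A$. We compute $a_Z$. First we make precise how $X$ sits over $Z$. Let $W_Z=W_1\times\dots\times W_s$ and $V=Z\oplus V_1\oplus\dots\oplus V_s$ be the decompositions of (R2), where $V^{W_Z}=Z$ by (R1).

\begin{lemma}\label{lem:local}
There is exactly one index $i_0$ such that $W_{i_0}$ is not an irreducible component of $W_X$. The line $L=X\cap Z^\perp$ lies in $V_{i_0}$, it is a flat of the reflection arrangement of $W_{i_0}$ in $V_{i_0}$, and $X=Z\oplus L$.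
\end{lemma}

\begin{proof}
By (R1), $W_X$ is generated by the reflections in the hyperplanes of $\mathcal A_X\subseteq\mathcal A_Z$, and each of them lies in one $W_i$. Let $G_i\subseteq W_i$ be generated by those that lie in $W_i$. Then $W_X=\prod_iG_i$, and $G_i$ fixes $Z$ and the $V_j$, $j\neq i$, pointwise, so
\[
X=V^{W_X}=Z\oplus\bigoplus_iV_i^{G_i}.
\]
Since $\dim X=\dim Z+1$, exactly one summand $V_{i_0}^{G_{i_0}}$ is nonzero, and it is a line. It lies in $X\cap Z^\perp$, so it equals $L$. It is the intersection in $V_{i_0}$ of the reflecting hyperplanes of the generators of $G_{i_0}$, hence a flat. For $i\ne i_0$ the group $W_i$ fixes $X=Z\oplus L$ pointwise, so $W_i\subseteq W_X$ and $G_i=W_i$; the components of $W_X$ are these $W_i$ and the components of $G_{i_0}$. Finally $W_{i_0}$ fixes no nonzero vector of $V_{i_0}$, so it does not fix $L$ pointwise and is not contained in $W_X$.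
\end{proof}

Write $W'=W_{i_0}$, $V'=V_{i_0}$, $V''=\bigoplus_{i\ne i_0}V_i$, $\mathcal A'=\mathcal A_{W'}$, and $h'=h(X,Z)$ for the Coxeter number of $W'$. Thus
\[
V=Z\oplus V'\oplus V'',\qquad X=Z\oplus L,\qquad L\subseteq V'.
\]
We regard $S'=\mathbb R[V']$ as a subring of $S$ through the projection $x\mapsto x'$ onto $V'$; then $V'^*$ consists of the forms that vanish on $Z\oplus V''$. The hyperplanes $H\in\mathcal A_Z$ are of two kinds. If the reflection in $H$ lies in $W'$, it fixes $Z\oplus V''$, so $\alpha_H\in V'^*$; as $H$ runs through this kind, $H\cap V'$ runs through $\mathcal A'$. Otherwise the reflection fixes $Z\oplus V'$, and $\alpha_H$ vanishes on $V'$.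

The conditions $\theta(\alpha_H)\in\alpha_H^{2m+1}S$, restricted to $X$ one at a time, give $\theta_X(\alpha_Z)$ the order $2m+1$ only. To gain more we use all hyperplanes of the first kind together. They force the $V'$-component of $\theta$ into the module of $(\mathcal A',2m+1)$, which has no element of low degree; and on $X$, degree in the coordinates of $V'$ is order of vanishing along $Z$.

\begin{lemma}\label{lem:order}
$\theta_X(\alpha_Z)\in\alpha_Z^{mh'+1}S_X$.
\end{lemma}

\begin{proof}
Let $\theta':V\to V'$ be the $V'$-component of $\theta$. The monomials $\mu$ in the coordinates of $Z\oplus V''$ form a basis of $S$ as an $S'$-module, so $\theta'=\sum_\mu\mu\,\theta'_\mu$ with polynomial fields $\theta'_\mu$ on $V'$. For $H$ of the first kind,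
\[
\sum_\mu\mu\,\theta'_\mu(\alpha_H)=\alpha_H\circ\theta'=\theta(\alpha_H)\in\alpha_H^{2m+1}S .
\]
Since $\alpha_H\in S'$, an element of $S$ is divisible by $\alpha_H^{2m+1}$ if and only if its coefficient at each $\mu$ is divisible by $\alpha_H^{2m+1}$ in $S'$. Hence $\theta'_\mu\in D(\mathcal A',2m+1)$ for every $\mu$. By Theorem~\ref{thm:const} and (R3) for $W'$, this module is generated by homogeneous fields of degree at least $mh'+1$. So for $\beta\in V'^*$ each $\theta'_\mu(\beta)$ lies in $\mathfrak n^{mh'+1}$, where $\mathfrak n\subseteq S'$ is the ideal generated by $V'^*$, and $\theta(\beta)=\beta\circ\theta'\in\mathfrak n^{mh'+1}S$.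

A form in $V'^*$ vanishes on $Z$, so its restriction to $X$ is a scalar multiple of $\alpha_Z$. Therefore $\theta(\beta)|_X\in\alpha_Z^{mh'+1}S_X$. Choose $\beta\in V'^*$ that agrees with $\alpha_Z$ on $L$. Both forms vanish on $Z$, so $\beta|_X=\alpha_Z$ and $\theta_X(\alpha_Z)=\theta(\beta)|_X$.
\end{proof}

Lemma~\ref{lem:order} bounds $a_Z$ from below. The exponent could still be larger, either because $\theta_X(\alpha_Z)$ vanishes to higher order or because $J_X$ also degenerates in directions tangent to $Z$. To exclude both we feed test fields into Lemma~\ref{lem:divide}. Constant fields serve for the directions in $Z$. For the direction $L$ we need an element of $D(\mathcal A',2m)$ whose restriction to $L$ vanishes to order exactly $mh'$, and the field of Lemma~\ref{lem:theta} for $W'$ provides one. The hyperplanes that do not contain $Z$ are absorbed by a factor prime to $\alpha_Z$.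

\begin{proposition}\label{prop:det}
$\Delta_X\doteq\prod_{Z\in\mathcal A^X}\alpha_Z^{\,m\,h(X,Z)}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:product} it suffices to show $a_Z=mh'$ for the fixed $Z$.

\emph{Lower bound.} For $u\in X$, Lemma~\ref{lem:order} gives $(\nabla_u\theta_X)(\alpha_Z)=\partial_u(\theta_X(\alpha_Z))\in\alpha_Z^{mh'}S_X$. With $\alpha_Z$ as first coordinate on $X$, the first row of $J_X$ is divisible by $\alpha_Z^{mh'}$, so $a_Z\ge mh'$.

\emph{The model field.} Lemmas~\ref{lem:theta}--\ref{lem:product} hold for every irreducible group, in particular for $W'$ on $V'$ and its flat $L=\mathbb Rv$. Let $\vartheta$ be the field of Lemma~\ref{lem:theta} for $W'$ and $m$, of degree $mh'+1$. By Lemma~\ref{lem:blocks}, $\vartheta(L)\subseteq L$, so $\vartheta(tv)=c\,t^{mh'+1}v$ for a constant $c$, and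
\[
(\nabla_v\vartheta)(tv)=c\,(mh'+1)\,t^{mh'}v .
\]
The coefficient of $v$ is the Jacobian determinant of $\vartheta|_L$, which is a nonzero polynomial by Lemma~\ref{lem:product}. Hence $c\ne0$. Let $\xi(x)=(\nabla_v\vartheta)(x')$, a field on $V$ with values in $V'$.

\emph{Upper bound.} Let $\pi_Z=\prod_{H\notin\mathcal A_Z}\alpha_H^{2m}$, let $u_1,\dots,u_{r-1}$ be a basis of $Z$, and put
\[
\eta_i=\pi_Z\,\partial_{u_i}\quad(1\le i\le r-1),\qquad\eta_r=\pi_Z\,\xi .
\]
These fields lie in $D(\mathcal A,2m)$. For $H\notin\mathcal A_Z$ the factor $\pi_Z$ is divisible by $\alpha_H^{2m}$. For $H\in\mathcal A_Z$ we have $\partial_{u_i}\alpha_H=0$; moreover $\xi(\alpha_H)\in\alpha_H^{2m}S'$ if $H$ is of the first kind, because $\nabla_v\vartheta\in D(\mathcal A',2m)$ by Lemma~\ref{lem:theta}, and $\xi(\alpha_H)=0$ if $H$ is of the second kind, because $\alpha_H$ vanishes on $V'$. At a point $x=z+tv$ of $X=Z\oplus L$ we have $x'=tv$, so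
\[
\eta_i(x)=\pi_Z(x)\,u_i,\qquad\eta_r(x)=\pi_Z(x)\,c\,(mh'+1)\,t^{mh'}v .
\]
These vectors lie in $X$, and $t\doteq\alpha_Z$ as a function on $X$. By Lemma~\ref{lem:divide}, $\Delta_X$ divides $\det(\eta_1|_X,\dots,\eta_r|_X)\doteq(\pi_Z|_X)^r\alpha_Z^{mh'}$. For $H\notin\mathcal A_Z$ the form $\alpha_H|_X$ does not vanish identically on $Z$, so it is prime to $\alpha_Z$. Hence $a_Z\le mh'$.
\end{proof}

\section{Bases of the multi-arrangements}\label{sec:proofs}

Put $k_Z=m\,h(X,Z)=\mathbf m^*(Z)$. The existence, uniqueness and restriction of $\theta$ claimed in Theorem~\ref{thm:A} are Lemmas~\ref{lem:theta} and~\ref{lem:blocks}.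

\subsection{The multiplicity $\mathbf m^*$}

\begin{proof}[Proof of Theorem~\ref{thm:A}, parts (1) and (3)]
The lower bound in the proof of Proposition~\ref{prop:det} shows that $(\nabla_{u_i}\theta_X)(\alpha_Z)\in\alpha_Z^{k_Z}S_X$ for all $Z$, so $\nabla_{u_i}\theta_X\in D(\mathcal A^X,\mathbf m^*)$. The determinant of these fields is $\doteq\Delta_X\doteq\prod_Z\alpha_Z^{\mathbf m^*(Z)}$. By Lemma~\ref{lem:saito} they form a basis, and they are homogeneous of degree $mh$. This proves (1). For (3) take $m=1$ in Proposition~\ref{prop:det}: the left side has degree $hr$ and the right side has degree $\sum_Zh(X,Z)$.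
\end{proof}

The map $\delta\mapsto\nabla_\delta\theta_X=J_X\delta$ is $S_X$-linear and sends the basis $\partial_{u_i}$ to the basis of part (1). So it is an isomorphism
\begin{equation}\label{eq:Phi}
\Phi:\mathrm{Der}(S_X)\longrightarrow D(\mathcal A^X,\mathbf m^*),\qquad\Phi(\delta)=J_X\delta,
\end{equation}
which raises degrees by $mh$.

\begin{remark}\label{rem:image}
For $m\ge1$ the module $D(\mathcal A^X,\mathbf m^*)$ is exactly the set of restrictions $\eta|_X$, $\eta\in D(\mathcal A,2m)$. Indeed, such an $\eta$ is tangent to every $H\in\mathcal A_X$, so $\eta(X)\subseteq X$ and $\eta|_X$ lies in the image of $\Phi$ by Lemma~\ref{lem:divide}. Conversely $J_Xf$ is the restriction of $J\cdot(f\circ P)\in D(\mathcal A,2m)$, where $P$ is the orthogonal projection onto $X$. In this sense $\mathbf m^*$ is the multiplicity that $2m$ induces on $\mathcal A^X$.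
\end{remark}

Both $D(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})$ and $Q_{\mathcal B}\,D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$ are submodules of $D(\mathcal A^X,\mathbf m^*)$. It remains to find their preimages under $\Phi$.

\subsection{Raising the multiplicity}
By Lemma~\ref{lem:order} write $\theta_X(\alpha_Z)=\alpha_Z^{k_Z+1}g_Z$ with $g_Z\in S_X$. The order is exact:
\begin{equation}\label{eq:exact}
\alpha_Z\nmid g_Z .
\end{equation}
Otherwise $\theta_X(\alpha_Z)\in\alpha_Z^{k_Z+2}S_X$, the row of $J_X$ belonging to the coordinate $\alpha_Z$ would be divisible by $\alpha_Z^{k_Z+1}$, and so would $\Delta_X$, against Proposition~\ref{prop:det}.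

\begin{proof}[Proof of Theorem~\ref{thm:B}(i) and Theorem~\ref{thm:A}(2)]
For $\delta\in\mathrm{Der}(S_X)$ and $Z\in\mathcal A^X$,
\[
\Phi(\delta)(\alpha_Z)=\delta(\alpha_Z^{k_Z+1}g_Z)=(k_Z+1)\,\alpha_Z^{k_Z}\,\delta(\alpha_Z)\,g_Z+\alpha_Z^{k_Z+1}\delta(g_Z).
\]
So $\Phi(\delta)(\alpha_Z)\in\alpha_Z^{k_Z+1}S_X$ if and only if $\alpha_Z$ divides $\delta(\alpha_Z)g_Z$, and by \eqref{eq:exact} if and only if $\alpha_Z$ divides $\delta(\alpha_Z)$. Imposing this for all $Z\in\mathcal B$, we find $\Phi^{-1}\bigl(D(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})\bigr)=D(\mathcal B)$. This is (i). For $\mathcal B=\mathcal A^X$ we have $\mathbf m^*+\mathbf 1_{\mathcal B}=\mathbf m^{**}$, and the isomorphism carries the basis $\delta_1,\dots,\delta_r$ to a basis of degrees $mh+b_i^X$. A basis $\delta_i$ with these degrees exists because $\mathcal A^X$ is free with exponents $b_i^X$.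
\end{proof}

\subsection{Lowering the multiplicity}
The definition of $\Omega^1(\mathcal B)$ is the usual one, that $Q\omega$ and $Q\,d\omega$ be polynomial forms, where $Q=Q_{\mathcal B}$. Indeed, for $\tau=Q\omega$ one has $Q\,d\omega=d\tau-Q^{-1}dQ\wedge\tau$. This is polynomial if and only if $dQ\wedge\tau$ is divisible by each $\alpha_Z$, $Z\in\mathcal B$, and $dQ\equiv(Q/\alpha_Z)\,d\alpha_Z$ modulo $\alpha_Z$, with $Q/\alpha_Z$ prime to $\alpha_Z$.

An element $\Phi(\delta)$ can be divided by $\alpha_Z$ when $\delta(x)\in\ker J_X(x)$ along $Z$. So we need this kernel. It is the normal line to $Z$, which explains why $1$-forms and the inner product enter. For $Z\in\mathcal A^X$ let $v_Z=\alpha_Z^\sharp$; it spans $X\cap Z^\perp$.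

\begin{lemma}\label{lem:kernel}
Let $m\ge1$, $Z\in\mathcal A^X$, $\tau\in\Omega^1_{S_X}$ and $\delta=\tau^\sharp$. The following are equivalent: {\rm(a)} $J_X\delta$ vanishes on $Z$; {\rm(b)} $\delta(x)\in\mathbb Rv_Z$ for all $x\in Z$; {\rm(c)} $d\alpha_Z\wedge\tau\in\alpha_Z\Omega^2_{S_X}$.
\end{lemma}

\begin{proof}
Let $x\in Z$. By Lemma~\ref{lem:blocks} for the flats $X$ and $Z$, the map $J_X(x)$ preserves $Z$, where it equals $J_Z(x)$, and the line $X\cap Z^\perp$. So $J_X(x)v_Z=\kappa v_Z$ for a scalar $\kappa$, and
\[
\kappa\,\alpha_Z(v_Z)=\alpha_Z(J_X(x)v_Z)=\partial_{v_Z}(\theta_X(\alpha_Z))(x)=0,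
\]
because $\partial_{v_Z}(\theta_X(\alpha_Z))\in\alpha_Z^{k_Z}S_X$ and $k_Z\ge1$. As $\alpha_Z(v_Z)=\langle v_Z,v_Z\rangle\neq0$, we get $J_X(x)v_Z=0$. Let $a(x)\in Z$ be the orthogonal projection of $\delta(x)$ onto $Z$; then $a:Z\to Z$ is polynomial, $J_X(x)\delta(x)=J_Z(x)a(x)$, and (b) says $a=0$. So (b) implies (a). If $Z=\{0\}$, then $a=0$ in any case. If $Z\ne\{0\}$, then $J_Z(x)$ is invertible for $x$ outside the hyperplanes of $\mathcal A^Z$, by Lemma~\ref{lem:product} for the flat $Z$; under (a) the polynomial map $a$ vanishes on this dense subset of $Z$, so $a=0$. Thus (a) implies (b). Finally, (c) holds if and only if $\alpha_Z\wedge\tau(x)=0$ in $\Lambda^2X^*$ for all $x\in Z$, that is, $\tau(x)\in\mathbb R\alpha_Z$; applying $\sharp$ turns this into (b).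
\end{proof}

In the example of Section~\ref{sec:sym}, the matrix \eqref{eq:JA3} on the line $p=0$ has rows $(0,0)$ and $(q^4,-3q^4)$, so its kernel for $q\neq0$ is spanned by $3\partial_p+\partial_q$. This is the vector $(-1,-1,2,0)\in X$, on which $p=3$ and $q=1$, and it is orthogonal to $Z=\{x_1=x_2=x_3\}$. For $m=0$ the lemma fails, since $J_X$ is then a nonzero scalar.

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $Q=Q_{\mathcal B}$, $\omega=Q^{-1}\tau$ with $\tau\in\Omega^1_{S_X}$, and $\delta=\tau^\sharp$, so that $\nabla_{\omega^\sharp}\theta_X=Q^{-1}\Phi(\delta)$. By Lemma~\ref{lem:kernel}, $\omega\in\Omega^1(\mathcal B)$ if and only if $\Phi(\delta)$ vanishes on every $Z\in\mathcal B$, that is, if and only if $\Phi(\delta)\in Q\,\mathrm{Der}(S_X)$.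

Let $\omega\in\Omega^1(\mathcal B)$. Then $\eta=Q^{-1}\Phi(\delta)$ is polynomial, and $Q\,\eta(\alpha_Z)=\Phi(\delta)(\alpha_Z)\in\alpha_Z^{k_Z}S_X$ for all $Z\in\mathcal A^X$ by \eqref{eq:Phi}. The form $\alpha_Z$ divides $Q$ exactly once if $Z\in\mathcal B$ and not at all otherwise. So $\eta(\alpha_Z)\in\alpha_Z^{k_Z-\mathbf 1_{\mathcal B}(Z)}S_X$, and $\eta\in D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$.

Conversely let $\eta\in D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$. Then $Q\eta\in D(\mathcal A^X,\mathbf m^*)$, so $Q\eta=\Phi(\delta)$ for some $\delta\in\mathrm{Der}(S_X)$. Let $\tau$ be the polynomial form with $\tau^\sharp=\delta$. Since $\Phi(\delta)\in Q\,\mathrm{Der}(S_X)$, the form $\omega=Q^{-1}\tau$ lies in $\Omega^1(\mathcal B)$, and it maps to $\eta$. The map is $S_X$-linear, it is injective because $\Delta_X\neq0$, and it raises degrees by $mh$ because $\sharp$ preserves them.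
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
The statements on $\mathbf m^*+\mathbf 1_{\mathcal B}$ follow from (i). By a theorem of Saito, see \cite[\S4.6]{OT}, contraction of a vector field with a $1$-form makes each of $D(\mathcal B)$ and $\Omega^1(\mathcal B)$ the dual $S_X$-module of the other. So one is free if and only if the other is. Contraction adds degrees, so the basis of $\Omega^1(\mathcal B)$ dual to a homogeneous basis of $D(\mathcal B)$ of degrees $b_i$ has degrees $-b_i$. With (ii) this gives the statements on $\mathbf m^*-\mathbf 1_{\mathcal B}$. The last assertion is the case $\mathcal B=\mathcal A^X$.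
\end{proof}

For the plane of Section~\ref{sec:sym} and $m=1$, the last assertion says that the multiplicity $(2,2,1)$ has exponents $4-2$ and $4-1$. The fields $p^2\partial_p+q^2\partial_q$ and $p^3\partial_p+q^3\partial_q$, with determinant $p^2q^2(q-p)$, confirm this through Lemma~\ref{lem:saito}. The freeness of $\mathcal A^X$ entered only in Theorem~\ref{thm:A}(2) and in this last assertion.

\section{Reducible groups}\label{sec:red}

Without irreducibility $\theta$ is not unique: for the group generated by the sign changes of the coordinates $x,y$ of $\mathbb R^2$, the module $D(\mathcal A,2m+1)$ has the basis $x^{2m+1}\partial_x$, $y^{2m+1}\partial_y$. The freeness statement survives, factor by factor.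

Let $W=\prod_iW_i$ act essentially on $V=\bigoplus_iV_i$, with $W_i$ irreducible on $V_i$ with Coxeter number $h_i$ and arrangement $\mathcal A_i$. Every reflecting hyperplane has the form $H_i\oplus\bigoplus_{j\neq i}V_j$ with $H_i\in\mathcal A_i$. So a flat is a sum $X=\bigoplus_iX_i$ of flats $X_i$ of $\mathcal A_i$, and $\mathcal A^X$ is the product of the $\mathcal A_i^{X_i}$: its hyperplanes are $Z=Z_i\oplus\bigoplus_{j\ne i}X_j$ with $Z_i\in\mathcal A_i^{X_i}$. Lemma~\ref{lem:local} does not use the irreducibility of $W$, so $h(X,Z)$, $\mathbf m^*$ and $\mathbf m^{**}$ are defined as before. From $W_X=\prod_j(W_j)_{X_j}$ and $W_Z=(W_i)_{Z_i}\times\prod_{j\ne i}(W_j)_{X_j}$ we get $h(X,Z)=h(X_i,Z_i)$.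

For each $i$ with $X_i\neq\{0\}$ take the basis of Theorem~\ref{thm:A}(1) for $(W_i,X_i)$, and regard its members as fields on $X$ with values in $X_i$ through the projection $X\to X_i$. Such a field satisfies the conditions of $\mathbf m^*$ on the hyperplanes that come from $\mathcal A_i^{X_i}$, and it annihilates $\alpha_Z$ for the others. The matrix of all these fields is block diagonal, and by Lemma~\ref{lem:saito} for each factor its determinant is $\doteq\prod_Z\alpha_Z^{\mathbf m^*(Z)}$. By the same lemma they form a basis of $D(\mathcal A^X,\mathbf m^*)$. The argument for $\mathbf m^{**}$ is the same with the bases of Theorem~\ref{thm:A}(2). Hence $\mathbf m^*$ is free with exponents $mh_i$, each repeated $\dim X_i$ times, and $\mathbf m^{**}$ is free with exponents $mh_i+b_j^{X_i}$, $1\le j\le\dim X_i$, where $i$ runs over all factors.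

\begin{thebibliography}{9}

\bibitem{Bou} Bourbaki, \emph{Lie}.

\bibitem{Hum} Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{OT} Orlik and Terao, \emph{Arrangements of Hyperplanes}.

\bibitem{RS} \emph{Research Statement}, \texttt{https://people.math.umass.edu/\textasciitilde{}douvropoulos/Research\_Statement\_Fall\_2022.pdf}.

\end{thebibliography}
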